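# Real algebraic models of equivariant vector bundles: surfaces, their complexifications, and a group of order $2^{11}$

## Theorems A, B and C

**Theorem A.** There is a finite group $G$ of order $2^{11}$ such that for every $n\ge 2$ there are an orthogonal representation $\Xi$ of $G$, a number $k$, and a class in the equivariant bordism group $\mathfrak N_n^G(G_{\mathbb R}(\Xi,k))$ which is not represented by an algebraic pair. For $n=2$ there is a rank $7$ $G$ vector bundle $\zeta$ over a closed surface $M$ such that for *every* $\Xi$ and *every* classifying map $\eta:M\to G_{\mathbb R}(\Xi,7)$ of $\zeta$, the pair $(M,\eta)$ is not cobordant to an algebraic pair.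

An *algebraic pair* is a pair $(X,\mu)$ where $X$ is a compact non-singular real algebraic $G$ variety and $\mu:X\to G_{\mathbb R}(\Xi,k)$ is an equivariant entire rational map. All terms are defined below. Two companion theorems show how sharp this is. Homology and cohomology have $\mathbb F_2$-coefficients unless stated otherwise, and $\mathbb Z_2=\{\pm1\}$. For a finite group $G$ let $TK(G)\subset H_2(BG)$ be the span of all classes $h_*[T]$, where $T$ is a torus or a Klein bottle and $h:T\to BG$ is a map.

**Theorem B.** Let $G$ be a finite $2$-group and $E\le Z(G)$ elementary abelian of rank $r$, containing all elements of order $2$ of $G$. Let $\chi_1,\dots,\chi_r$ be a basis of $\mathrm{Hom}(E,\mathbb Z_2)$ and $\Xi=\bigoplus_i(\mathrm{Ind}_E^G\chi_i)^m$ with $m\ge4$. There is an injection $\mathfrak N_2(BG)\to\mathfrak N_2^G(G_{\mathbb R}(\Xi,r))$, described in (4) below, and the image of a class $c$ is represented by an algebraic pair if and only if the image of $c$ in $H_2(BG)$ lies in $TK(G)$.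

**Theorem C.** Let $n\le1$, let $G$ be any compact Lie group, and let $\eta:M\to G_{\mathbb R}(\Xi,k)$ be an equivariant map from a closed smooth $G$ manifold of pure dimension $n$. Then $M$ is $G$-diffeomorphic to a non-singular algebraic $G$ variety $X$, with $\eta$ equivariantly homotopic to an entire rational map. In particular $(M,\eta)$ is cobordant to an algebraic pair.

These theorems answer a conjecture stated in "Real Algebraic Transformation Groups" (http://www.math.hawaii.edu/~heiner/mokpo.pdf). In plain words: take a compact group $G$, a closed manifold with $G$-action and an equivariant vector bundle over it. Can one always deform the whole package, by a cobordism, into one given by polynomial equations and rational functions?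

**Conjecture.** Let $G$ be a compact Lie group, $M$ a closed smooth $G$ manifold of pure dimension $n$ and $\eta:M\to G_{\mathbb R}(\Xi,k)$ a $G$ vector bundle. Then $(M,\eta)$ is equivariantly cobordant to an algebraic pair $(X,\mu)$ with $\dim X=n$ and $\mu:X\to G_{\mathbb R}(\Xi,k)$.

Theorem A says that this is false in every dimension $n\ge2$, for one fixed finite group. For $n=2$ the failure belongs to the bundle: enlarging $\Xi$ does not help. Theorem C says that the conjecture is true for $n\le1$. Theorem B describes, for certain $2$-groups and a certain part of the bordism group, exactly which two-dimensional classes are algebraic: those whose homology class is a sum of images of tori and Klein bottles.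

## Algebraic sets, projections and cobordisms

We fix the terms. Let $G$ be a compact Lie group and $\Xi$ an orthogonal representation of $G$.

**Definition (Grassmannian).** $G_{\mathbb R}(\Xi,k)$ is the space of $k$-dimensional subspaces of $\Xi$, identified with the set of orthogonal projections $\{A\in\mathrm{End}(\Xi):A=A^T,\ A^2=A,\ \operatorname{tr}A=k\}$. The group $G$ acts by conjugation. A *classifying map* of a rank $k$ $G$ vector bundle $\zeta$ over $M$ is an equivariant map $\eta:M\to G_{\mathbb R}(\Xi,k)$ together with an isomorphism of $G$ vector bundles $\zeta\cong\{(x,v):v\in\operatorname{im}\eta(x)\}$.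

**Definition (algebraic $G$ variety).** A *real algebraic $G$ variety* is a $G$-invariant set $X\subset\Omega$ of common zeros of finitely many polynomials on an orthogonal representation $\Omega$. Let $I(X)$ be the ideal of all real polynomials vanishing on $X$. Then $X$ is *non-singular of dimension $n$* if for each $x\in X$ there are $p_1,\dots,p_{\dim\Omega-n}\in I(X)$ whose differentials at $x$ are independent and which cut out $X$ near $x$. An *entire rational* function on $X$ is a quotient of polynomials whose denominator vanishes nowhere on $X$. For a map, one product of denominators serves for all entries.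

**Definition (cobordism).** Pairs $(M_j,\eta_j)$, $j=0,1$, with the same $\Xi,k$, are *cobordant* if there are a compact smooth $G$ manifold $W$ with $\partial W=M_0\sqcup M_1$ and an equivariant map $F:W\to G_{\mathbb R}(\Xi,k)$ with $F|_{M_j}=\eta_j$. The classes form $\mathfrak N_n^G(G_{\mathbb R}(\Xi,k))$ under disjoint union.

**Example 1 (the Grassmannian is non-singular).** Let $A\in G_{\mathbb R}(\Xi,k)$ and write a symmetric $B$ in blocks with respect to $\Xi=\operatorname{im}A\oplus\ker A$. The differential of $A\mapsto A^2-A$ sends
$$B=\begin{pmatrix}p&q\\q^T&s\end{pmatrix}\quad\text{to}\quad AB+BA-B=\begin{pmatrix}p&0\\0&-s\end{pmatrix}.$$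
Its kernel consists of the off-diagonal symmetric $B$. It has dimension $k(\dim\Xi-k)=\dim G_{\mathbb R}(\Xi,k)$ and contains the tangent space, so it is the tangent space. Choose entries of $A^2-A$ whose differentials at $A$ form a basis of the span of all of them. Their zero set near $A$ is a manifold of the dimension of $G_{\mathbb R}(\Xi,k)$ that contains $G_{\mathbb R}(\Xi,k)$, so the two agree near $A$. (In $\mathrm{End}(\Xi)$ one adds the linear equations $A=A^T$.) For example $\mathbb{RP}^2=G_{\mathbb R}(\mathbb R^3,1)$ is a non-singular algebraic set. We keep the by-product: $T_AG_{\mathbb R}(\Xi,k)$ is the space of off-diagonal symmetric matrices, and its orthogonal complement among the symmetric matrices, for the trace form, is the space of block diagonal ones.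

**Example 2 (a component need not be algebraic).** Let $X=\{y^2+(x^2-1)(x^2-4)=0\}\subset\mathbb R^2$. It is non-singular: where $y=0$ the polynomial $(x^2-1)(x^2-4)$ has a simple zero. It consists of two ovals, over $[1,2]$ and $[-2,-1]$. A polynomial is congruent to some $a(x)+b(x)y$ modulo the equation. If it vanishes on the right oval, which is symmetric in $y$, then $a$ and $b$ vanish at infinitely many $x$, so $a=b=0$ and the polynomial vanishes on both ovals. One oval alone is not an algebraic set. This is a real danger later, when we want to throw away some components of an algebraic variety.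

## Finite sets and circles: proof of Theorem C

We try the conjecture in the smallest dimensions. A $G$ manifold with several components is assembled from one component per orbit, and the following lemma does the assembling.

**Lemma 1.** Let $H\le G$ be a closed subgroup of finite index in a compact Lie group, $X\subset\Omega$ a compact non-singular algebraic $H$ variety, $\Xi$ a $G$-representation and $\mu:X\to G_{\mathbb R}(\Xi,k)$ an $H$-equivariant entire rational map. Then $G\times_HX$ is a non-singular algebraic $G$ variety on which $[g,x]\mapsto g\mu(x)g^{-1}$ is entire rational. Finite disjoint unions of algebraic pairs of the same dimension (and with the same $\Xi,k$) are algebraic pairs.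

*Proof.* Write $\mathrm{Ind}_H^G\Omega=\bigoplus_{c\in G/H}\Omega_c$, where $\Omega_c=\{g\otimes v\}$ for $g\in c$, and embed $G\times_HX$ equivariantly in $\mathbb R[G/H]\oplus\mathrm{Ind}_H^G\Omega$ by $[g,x]\mapsto(\delta_{gH},g\otimes x)$. The image is the finite union of the sets $\{\delta_c\}\times X_c$, where $X_c=g\otimes X\subset\Omega_c$ (for any $g\in c$) is a linearly isometric copy of $X$. So it is algebraic. Each piece is non-singular: use the equations of $X$ on $\Omega_c$ and linear equations for all other coordinates. Let $h_c$ be the coordinate function with $h_c(\delta_{c'})=1$ if $c=c'$ and $0$ otherwise. If $f$ vanishes on the piece of $c$, then $h_cf$ vanishes on the whole image, and at points of this piece $d(h_cf)=h_c\,df+f\,dh_c=df$. Near this piece $h_c\ne0$, so $h_cf$ and $f$ have the same zeros. So the union is non-singular.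

The map $[g,x]\mapsto g\mu(x)g^{-1}$ is well defined because $g\mu(hx)g^{-1}=gh\mu(x)(gh)^{-1}$. On the piece of $c$ its entries are quotients $p_c/q_c$ of polynomials on $\Omega_c$ with $q_c$ nowhere zero on $X_c$. On the union the entry is $(\sum_ch_cp_c)/(\sum_ch_cq_c)$, with denominator nowhere zero. For disjoint unions use labels with trivial action in the same way. $\square$

**Dimension $0$.** Here $M$ is a finite $G$-set. Embed it as the standard basis of the permutation representation $\mathbb R[M]$, with coordinates $y_j$. At each point the functions $y_j(y_j-1)$ vanish on $M$ and have independent differentials $(2y_j-1)dy_j$, so $M$ is non-singular of dimension $0$. Every map on a finite set is polynomial.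

**Dimension $1$.** By Lemma 1 it suffices to take one component $C$ of $M$ from each $G$-orbit of components, with its stabilizer $H$ (closed, of finite index), and to find an $H$-homotopy of $f=\eta|_C$ to an entire rational $H$-map. An $H$-homotopy on $C$ induces a $G$-homotopy on $G\times_HC$. With an $H$-invariant metric of length $2\pi$, $C$ is the unit circle $S(\mathbb R^2)$ with $H$ acting through a homomorphism $\rho:H\to O(2)$. This is a non-singular algebraic $H$ variety. The closed subgroup $\rho(H)$ of $O(2)$ contains $SO(2)$ or is finite.

**Case $\rho(H)\supset SO(2)$.** We show that $f$ is already polynomial. From $f(h^{-1}x)=h^{-1}f(x)h$ we see that the entries of $f$ span a finite-dimensional space of continuous functions on the circle which is invariant under rotations. As a continuous representation of $SO(2)$ its complexification is a sum of characters, and a function on which rotations act by a character is a multiple of $e^{\sqrt{-1}\,j\theta}$, $j\in\mathbb Z$. So the entries are trigonometric polynomials, that is, polynomials in $\cos\theta,\sin\theta$.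

**Case $Q=\rho(H)$ finite.** We replace $f$ by a closed geodesic and compute that closed geodesics are polynomial. Let $H_0=\ker\rho$. It acts trivially on $C$, so $f$ takes values in $\mathcal L$, the space of symmetric elements of $\mathrm{End}(\Xi)$ commuting with $H_0$. The group $Q=H/H_0$ acts on $\mathcal L$ by conjugation, isometrically for $\langle B,B'\rangle=\operatorname{tr}(BB')$. Let $\mathcal G=G_{\mathbb R}(\Xi,k)\cap\mathcal L$, the fixed set of $H_0$ on $G_{\mathbb R}(\Xi,k)$. It is a compact submanifold with $T_A\mathcal G=T_AG_{\mathbb R}(\Xi,k)\cap\mathcal L$. Let $\rho_0$ be the nearest-point retraction of the $\varepsilon$-neighbourhood of $\mathcal G$ in $\mathcal L$ onto $\mathcal G$. It is smooth for small $\varepsilon$, $Q$-equivariant, and its derivative at $A\in\mathcal G$ is the orthogonal projection $\Pi_A:\mathcal L\to T_A\mathcal G$. If $f_0:C\to\mathcal G$ and $f_1:C\to\mathcal L$ are $Q$-maps at uniform distance $<\varepsilon$, then $\rho_0((1-t)f_0+tf_1)$ is a $Q$-homotopy in $\mathcal G$ from $f_0$ to $\rho_0f_1$.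

*A minimizer.* Approximate $f$ by a smooth map to $\mathcal L$ and average it over $Q$. By the last remark, $f$ is $Q$-homotopic to a smooth $Q$-map. So the set $\mathcal C$ of $Q$-maps $C\to\mathcal G$ of class $W^{1,2}$ that are $Q$-homotopic to $f$ is non-empty. Let $\mathcal E(g)=\frac12\int_0^{2\pi}|g'|^2d\theta$. A minimizing sequence $g_j$ in $\mathcal C$ satisfies $|g_j(x)-g_j(y)|\le(2\mathcal E(g_j))^{1/2}|x-y|^{1/2}$, so a subsequence converges uniformly, and weakly in $W^{1,2}$, to a $Q$-map $\gamma:C\to\mathcal G$. It is uniformly close to some $g_j$, so $\gamma\in\mathcal C$. By lower semicontinuity it minimizes $\mathcal E$ on $\mathcal C$.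

*It is critical for all variations.* For $\xi\in C^\infty(C,\mathcal L)$ put $\gamma_t=\rho_0(\gamma+t\xi)$ for small $|t|$. Then
$$\ell(\xi):=\frac{d}{dt}\Big|_{0}\mathcal E(\gamma_t)=\int\langle\gamma',(\Pi_\gamma\xi)'\rangle\,d\theta .$$
If $\xi$ is $Q$-equivariant, then $\gamma_t\in\mathcal C$, so $\ell(\xi)=0$. For general $\xi$ and $q\in Q$ let $\xi^q(x)=q^{-1}\xi(qx)$. Since $\mathcal E$ is invariant under $g\mapsto g^q$, $\gamma^q=\gamma$ and $\rho_0$ is equivariant, $\ell(\xi^q)=\ell(\xi)$. So $\ell(\xi)=\ell(\bar\xi)=0$, where $\bar\xi$ is the average of the $\xi^q$.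

*It is smooth and a geodesic.* Since $\Pi_\gamma\gamma'=\gamma'$ almost everywhere and $\Pi_\gamma$, $(\Pi_\gamma)'$ are symmetric operators, $\ell(\xi)=\int\langle\gamma',\xi'\rangle+\langle(\Pi_\gamma)'\gamma',\xi\rangle\,d\theta=0$ for all $\xi$. So weakly
$$\gamma''=(\Pi_\gamma)'\gamma'. \tag{1}$$
The right side is in $L^1$, so $\gamma'$ is continuous; then the right side is continuous, and inductively $\gamma$ is smooth. Integrating $\ell(\xi)=0$ by parts gives $\Pi_\gamma\gamma''=0$: $\gamma$ is a curve in $\mathcal G$ with normal acceleration, i.e. a geodesic (possibly constant). Conversely, differentiating $\Pi_\gamma\gamma'=\gamma'$ shows that every curve in $\mathcal G$ with normal acceleration satisfies (1), a second order equation with smooth right side. So such a curve is determined by its initial point and velocity.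

*Explicit geodesics.* Let $A=\gamma(0)$ and $S=\gamma'(0)\in T_A\mathcal G$. By Example 1, in blocks for $\operatorname{im}A\oplus\ker A$, $S=\begin{pmatrix}0&s\\s^T&0\end{pmatrix}$. Put
$$J=[S,A]=\begin{pmatrix}0&-s\\s^T&0\end{pmatrix},\qquad [J,A]=S,\qquad [J,[J,A]]=[J,S]=\begin{pmatrix}-2ss^T&0\\0&2s^Ts\end{pmatrix}.$$
Here $J$ is skew-symmetric and commutes with $H_0$, as $S$ and $A$ do. So $e^{\theta J}Ae^{-\theta J}$ is a curve in $\mathcal G$, with velocity $S$ at $\theta=0$. Its acceleration is $e^{\theta J}[J,S]e^{-\theta J}$. At $\theta=0$ this is block diagonal, so normal to $G_{\mathbb R}(\Xi,k)$. Conjugation by the orthogonal matrix $e^{\theta J}$ preserves $G_{\mathbb R}(\Xi,k)$ and the trace form, so the acceleration is normal for all $\theta$. By uniqueness, $\gamma(\theta)=e^{\theta J}Ae^{-\theta J}$.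

*Conclusion.* Since $J$ is skew-symmetric, the entries of $\gamma$ are finite sums $\sum_\lambda c_\lambda e^{\sqrt{-1}\lambda\theta}$ with $\lambda\in\mathbb R$. Periodicity gives $c_\lambda(e^{2\pi\sqrt{-1}\lambda}-1)=0$ by linear independence of exponentials, so only $\lambda\in\mathbb Z$ occur, and $\gamma$ is a polynomial in $\cos\theta,\sin\theta$. It is an $H$-map and $H$-homotopic to $f$. By Lemma 1, $\eta$ is $G$-homotopic to an entire rational map on an algebraic model of $M$, and the homotopy on $M\times[0,1]$ is a cobordism. This proves Theorem C. $\blacksquare$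

## A principal bundle inside a $G$ vector bundle

From here to the end, $(G,E,\chi_i)$ is as in Theorem B and $K=G/E$. The characters give an isomorphism $(\chi_i):E\cong\{\pm1\}^r$. The hypothesis on $E$ is used through the following fact:
$$\text{every } g\ne1 \text{ in } G \text{ has a power } s \text{ of order } 2;\ \text{then } s\in E \text{ and } \chi_i(s)=-1 \text{ for some } i. \tag{2}$$
Small examples are $G=\mathbb Z/4$ with $E=\{0,2\}$, and the quaternion group of order $8$ with $E=\{\pm1\}$. In both cases $r=1$.

The aim of this section is a bordism invariant that extracts from $(M,\eta)$ a principal $G$-bundle.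

For an orthogonal representation $\Xi$ let $e_i=|E|^{-1}\sum_{e\in E}\chi_i(e)e$, the orthogonal projection onto the $\chi_i$-isotypic part $\Xi_i$ of $\Xi|_E$. It commutes with $G$ because $E$ is central. Put
$$\mathcal F(\Xi)=\{A\in G_{\mathbb R}(\Xi,r)^E:\operatorname{tr}(Ae_i)=1,\ i=1,\dots,r\}.$$
If $A$ commutes with $E$ it commutes with each $e_i$, so $Ae_i$ is an orthogonal projection and its trace is an integer. Hence $\mathcal F(\Xi)$ is open and closed in $G_{\mathbb R}(\Xi,r)^E$, and it is $G$-invariant. For $A\in\mathcal F(\Xi)$ the image of $A$ contains one line in each of the $r$ mutually orthogonal spaces $\Xi_i$, so it is their orthogonal sum.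

**Definition.** For a compact $G$ manifold $W$, possibly with boundary, and an equivariant $F:W\to G_{\mathbb R}(\Xi,r)$, let $W^*$ be the union of those components of $W$ on which $E$ acts trivially and $F$ takes values in $\mathcal F(\Xi)$. Let
$$P_F=\{(x,v_1,\dots,v_r):x\in W^*,\ v_i\in\Xi_i\cap\operatorname{im}F(x),\ |v_i|=1\},\qquad g(x,v)=(gx,gv).$$

Where $E$ acts trivially, $F$ takes values in $G_{\mathbb R}(\Xi,r)^E$, so on such a component $F$ lies in $\mathcal F(\Xi)$ everywhere or nowhere. $W^*$ is $G$-invariant since $E$ is central. $P_F\to W^*$ is a covering with $2^r$ sheets, and $e\in E$ acts on fibres by $v_i\mapsto\chi_i(e)v_i$, so $E$ is simply transitive on fibres. The group $G$ acts freely on $P_F$: if $g\neq1$ fixes $(x,v)$, then so does the power $s$ in (2), and $v_i=sv_i=-v_i$ for some $i$, impossible for a unit vector. Consequently $K$ acts freely on $W^*$: if $gE$ fixes $x$, then $g(x,v)$ lies in the fibre over $x$, so $g(x,v)=e(x,v)$ for some $e\in E$, and $g=e$. So $P_F\to N_F:=W^*/K$ is a principal $G$-bundle. For closed $M$ of dimension $n$ put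
$$c(M,\eta)=[P_\eta\to N_\eta]\in\mathfrak N_n(BG).$$

**Lemma 2.** If $(M_0,\eta_0)$ and $(M_1,\eta_1)$ are cobordant in $\mathfrak N_n^G(G_{\mathbb R}(\Xi,r))$, then $c(M_0,\eta_0)=c(M_1,\eta_1)$.

*Proof.* Let $(W,F)$ be a cobordism; discard components of $W$ without boundary. We must show $W^*\cap M_j=M_j^*$. The set of $x\in W$ that are fixed by $E$ and have $E$ acting trivially on $T_xW$ is closed. It is open by local linearity of the action (at boundary points, in an equivariant collar). So it is a union of components, on which $E$ acts trivially. If $E$ acts trivially on the component of $M_j$ through $x$, then $E$ acts trivially on $T_xM_j$ and fixes the inward normal for an invariant metric. So it acts trivially on $T_xW$, hence on the component of $W$ through $x$. Conversely, trivial action on a component of $W$ restricts to its boundary. On a component with trivial $E$-action the condition $F\in\mathcal F(\Xi)$ can be tested at one point. So $W^*\cap M_j=M_j^*$, and $P_F\to W^*/K$ is a cobordism of principal $G$-bundles from $P_{\eta_0}$ to $P_{\eta_1}$. $\square$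

**From principal bundles back to pairs.** We now construct pairs with prescribed invariant. Let $P\to N$ be a principal $G$-bundle (left free action), $N$ closed of dimension $n$. The $G$ manifold $P/E$ carries the $G$ vector bundle
$$\zeta_P=P\times_E(\chi_1\oplus\dots\oplus\chi_r),\qquad [ep,w]=[p,ew],\qquad g[p,w]=[gp,w],$$
which is well defined since $E$ is central. On each fibre $E$ acts as $\bigoplus\chi_i$. A $G$-map $\theta=(\theta_i):P\to\prod_iS(\Xi_i)$ gives
$$\eta_\theta([p])=\mathrm{span}(\theta_1(p),\dots,\theta_r(p))\in\mathcal F(\Xi), \tag{3}$$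
well defined because $\theta_i(ep)=\chi_i(e)\theta_i(p)$. It is a classifying map of $\zeta_P$ through $[p,w]\mapsto\sum_iw_i\theta_i(p)$.

Conversely let $\eta$ be *any* classifying map of $\zeta_P$ into any $G_{\mathbb R}(\Xi,r)$. The image of $\eta([p])$ is isomorphic to $\bigoplus\chi_i$ over $E$, so $(P/E)^*=P/E$. With $\mathbf e_i$ the standard basis of $\mathbb R^r$, send $p$ to $[p]$ together with the normalized images of the vectors $[p,\mathbf e_i]$. These lie in $\Xi_i$ as $E$ acts on $[p,\mathbf e_i]$ by $\chi_i$. This is a $G$-map $P\to P_\eta$ over $P/E$ between spaces on whose fibres $E$ is simply transitive, so it is an isomorphism. Hence $c(P/E,\eta)=[P\to N]$.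

Finally, if $\dim\Xi_i\ge n+2$ for all $i$, then $\prod S(\Xi_i)$ is $n$-connected. A $G$-map from a free $G$ manifold to it is a section of a bundle with $n$-connected fibre over the orbit space. By obstruction theory such maps exist in dimension $\le n+1$ and extend from the boundary. So
$$\mathfrak N_n(BG)\to\mathfrak N_n^G(G_{\mathbb R}(\Xi,r)),\qquad[P]\mapsto[P/E,\eta_\theta] \tag{4}$$
is a well defined homomorphism: extend $\theta$ over a cobordism of bundles. It is injective because $c$ is a left inverse by Lemma 2. In Theorem B, $\dim\Xi_i=m|K|\ge4$, so (4) is available for $n=2$.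

**Example 3.** Let $G=\mathbb Z/4$ with generator $g$, $E=\{1,g^2\}$, and $\Xi=\mathbb C$ with $g$ acting by $\sqrt{-1}$. Then $g^2=-1$ on $\Xi$, so $\Xi_1=\Xi$ and $\mathcal F(\Xi)=G_{\mathbb R}(\mathbb R^2,1)$. Let $P=\mathbb R/4\mathbb Z$ with $g$ acting by $s\mapsto s+1$, so $N=\mathbb R/\mathbb Z$ and $P/E=\mathbb R/2\mathbb Z$. The map $\theta(s)=e^{\pi\sqrt{-1}s/2}$ is a $G$-map to $S(\Xi)$. Here $\eta_\theta([s])$ is the line through $e^{\pi\sqrt{-1}s/2}$, whose projection matrix has entries $\frac12(1\pm\cos\pi s)$ and $\frac12\sin\pi s$. The points of $P_{\eta_\theta}$ over $[s]$ are $\pm e^{\pi\sqrt{-1}s/2}$, and we recover $P$.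

## Surfaces in $BG$, and cutting along a waist

We recall a standard fact: $\mathfrak N_*(Y)$ is a free $\mathfrak N_*$-module on classes lifting a basis of $H_*(Y)$. Moreover $\mathfrak N_0=\mathbb F_2$, $\mathfrak N_1=0$, and $\mathfrak N_2=\mathbb F_2$ is generated by $\mathbb{RP}^2$. For the connected space $BG$, with $H_2(BG)$ finite-dimensional, this gives $\dim\mathfrak N_2(BG)=\dim H_2(BG)+\dim\mathfrak N_2$. The map
$$\mathfrak N_2(BG)\to H_2(BG)\oplus\mathfrak N_2,\qquad[P\to N]\mapsto(\text{image of }[N],\ [N]) \tag{5}$$
is onto: its first component is onto, and the trivial bundle over $\mathbb{RP}^2$ goes to $(0,[\mathbb{RP}^2])$. So (5) is an isomorphism.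

**Example 4 (what $TK(G)$ sees).** For $G=\mathbb Z/4$, $H_2(BG)=\mathbb F_2$, and the non-zero class $y\in H^2(BG)$ is that of the extension $0\to\mathbb Z/2\to\mathbb Z/8\to\mathbb Z/4\to0$. For a torus or Klein bottle $T$ and $h:T\to BG$, $\langle y,h_*[T]\rangle=0$ exactly when $\pi_1(T)\to\mathbb Z/4$ lifts to $\mathbb Z/8$. From $\mathbb Z^2$ every homomorphism lifts. From the Klein bottle group $\langle a,b\mid aba^{-1}b=1\rangle$ take $a\mapsto0$, $b\mapsto2$. A lift sends $b$ to $2$ or $6$ in $\mathbb Z/8$ and $aba^{-1}b$ to $4\ne0$. So this one does not lift, $TK(\mathbb Z/4)=H_2(B\mathbb Z/4)$, and the Klein bottle is needed.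

**The first approach, and where it stops.** Someone who believes the conjecture for $n=2$ would try the following on classes $[P/E,\eta_\theta]$. Over a flat base, a torus or a Klein bottle, there are plenty of explicit functions, the trigonometric polynomials, and one may hope to write down algebraic models. The next section does this. For a base of genus $2$ with monodromies $g_1,g_2,g_3,g_4$ along $a_1,b_1,a_2,b_2$, so that $[g_1,g_2][g_3,g_4]=1$, cut along the waist, the separating curve with class $[a_1,b_1]$. If $[g_1,g_2]=1$, the bundle is trivial along the waist, it extends over a $2$-handle attached there, and surgery gives a cobordism to a sum of two bundles over tori. If $[g_1,g_2]\ne1$, the bundle over the waist does not extend over a disc, and the reduction stops at exactly this point. Other decompositions might still work. To exclude all of them one needs an obstruction, and the sections after the next one provide it.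

## Trigonometric models over tori and Klein bottles

Here we prove the "if" half of Theorem B: if the image of $c$ in $H_2(BG)$ lies in $TK(G)$, then the image of $c$ under (4) is represented by an algebraic pair.

**Step 1: reduction to generators.** The purpose is to reduce to three kinds of base. Tori and Klein bottles bound, so a bundle over one of them goes under (5) to $(h_*[T],0)$. If the image of $c$ lies in $TK(G)$, then by (5) $c$ is a sum of classes of principal bundles over tori and Klein bottles, and possibly the trivial bundle $G\times\mathbb{RP}^2\to\mathbb{RP}^2$. (For $c=0$ use the trivial bundle over a torus.) By Lemma 1 on disjoint unions it suffices to represent $(P/E,\eta_\theta)$, for some $\theta$, by an algebraic pair in each of these cases.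

**Step 2: the trivial bundle over $\mathbb{RP}^2$.** Apply Lemma 1 to $H=E$ and $X=\mathbb{RP}^2=G_{\mathbb R}(\mathbb R^3,1)$ with trivial action, non-singular by Example 1, and constant $\mu=A_0\in\mathcal F(\Xi)$, which commutes with $E$. The result is $G\times_E\mathbb{RP}^2=P/E$ with the map $[g,x]\mapsto gA_0g^{-1}$. This is $\eta_\theta$ for $\theta_i(g,x)=gw_i$, where $w_i\in S(\Xi_i)$ and the $w_i$ span $\operatorname{im}A_0$.

**Step 3: unwinding a bundle over a torus or Klein bottle.** The purpose is to reduce to a problem on $\mathbb R^2$. Let $\pi$ be the deck group of $\mathbb R^2\to T$: translations by $\mathbb Z^2$, or the group generated by $(s,t)\mapsto(s+\frac12,-t)$ and $(s,t)\mapsto(s,t+1)$. Every principal $G$-bundle over $T$ is $P=G\times_\pi\mathbb R^2$, $[g\psi(w),x]=[g,wx]$, for a homomorphism $\psi:\pi\to G$. Put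
$$G_2=E\psi(\pi),\quad K_2=G_2/E,\quad L=\psi^{-1}(E),\quad P_2=G_2\times_\pi\mathbb R^2 .$$
Then $L$ is normal in $\pi$, $K_2\cong\pi/L$ and $P=G\times_{G_2}P_2$. Every element $[e\psi(w),x]$ of $P_2$ equals $[e,wx]$, and the only identifications between elements $[e,x]$, $e\in E$, are $[e\psi(l),x]=[e,lx]$ for $l\in L$. So $P_2/E=\mathbb R^2/L$, with $e\psi(w)\in G_2$ acting by $w$, and $P/E=G\times_{G_2}(\mathbb R^2/L)$. By Lemma 1 with $H=G_2$ it suffices to find

1. a non-singular algebraic $G_2$ variety $X_1$ that is $G_2$-diffeomorphic to $\mathbb R^2/L$, with $G_2$ acting through $K_2$;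
2. a $G_2$-map $\Theta=(\Theta_i):P_2\to\prod S(\Xi_i)$ such that $[x]\mapsto\sum_i\Theta_i([1,x])\Theta_i([1,x])^T$ is polynomial on $X_1$.

Indeed the map in 2 is the projection onto $\mathrm{span}(\Theta_i([1,x]))$, and the induced map on $G\times_{G_2}X_1$ is $\eta_\theta$ for $\theta([g,p])=g\Theta(p)$.

**Step 4: the variety.** The purpose is item 1. Since $\pi/L$ is finite, the translations in $L$ form a lattice $L_0$. Let $\Lambda=\{\tau^2:\tau\in L_0\}$. It is a lattice and a normal subgroup of $\pi$, and every character $\chi_i\circ\psi|_L$ is trivial on it. Let $R$ be the ring of real trigonometric polynomials on $\mathbb R^2/\Lambda$. The complex points of $\mathrm{Spec}\,R$ are $\mathbb C^2/\Lambda\cong(\mathbb C^*)^2$, with conjugation $x\mapsto\bar x$. If $x\equiv\bar x$ mod $\Lambda$, the imaginary part of $x$ is $0$, so the real points are $\mathbb R^2/\Lambda$. The group $\pi/\Lambda$ acts by real affine maps. Suppose $g\in L$ and $x=a+\sqrt{-1}\,b\in\mathbb C^2$ satisfy $gx\equiv x$ or $gx\equiv\bar x$ mod $\Lambda$. Taking real parts, $ga\equiv a$ mod $\Lambda$. So an element of $\Lambda g\subset L$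 fixes $a\in\mathbb R^2$. As $L$ acts freely on $\mathbb R^2$, this element is $1$ and $g\in\Lambda$. This has two consequences. First, $L/\Lambda$ acts freely on $\mathbb C^2/\Lambda$, so $\mathrm{Spec}\,R^L$ is smooth of dimension $2$ and $\mathrm{Spec}\,R\to\mathrm{Spec}\,R^L$ is an étale covering. Second, a complex point of $\mathrm{Spec}\,R^L$, that is, an $L$-orbit, which is fixed by conjugation comes from a real point. So the real points of $\mathrm{Spec}\,R^L$ are exactly $\mathbb R^2/L$.

The ring $R^L$ is finitely generated, and the finite group $\pi/L$ acts on it. Choose a finite-dimensional $\pi/L$-invariant subspace $\mathcal B\subset R^L$ generating $R^L$, with an invariant inner product. Evaluation sends $\mathbb R^2/L$ bijectively to the set $X_1\subset\mathcal B^*$ of real points of $\mathrm{Spec}\,R^L$, a compact $K_2$-invariant algebraic set. Since $R^L\to R$ is étale, the differentials of elements of $R^L$ span the cotangent space at each point of $\mathbb R^2/L$. So evaluation is an injective immersion of a compact manifold, a smooth embedding. A polynomial on $\mathcal B^*$ vanishes on $X_1$ exactly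 when the element of $R^L$ it defines is the zero function on $\mathbb R^2/L$, that is, zero. So $\mathbb R[\mathcal B^*]/I(X_1)=R^L$. As $\mathrm{Spec}\,R^L$ is smooth of dimension $2$, $X_1$ is non-singular of dimension $2$ by the Jacobian criterion. Moreover, every element of $R^L$ is a polynomial function on $X_1$.

**Step 5: maps twisted by a character of $L$.** The purpose is, for each $i$ and $\chi=\chi_i\circ\psi|_L:L\to\{\pm1\}$, a map $\Phi_i:\mathbb R^2\to S^2\subset\mathbb R^3$ with coordinates in $R$ and
$$\Phi_i(lx)=\chi(l)\Phi_i(x)\qquad(l\in L). \tag{6}$$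

Suppose first that $L$ consists of translations. Choose a linear form $\lambda$ with $e^{2\pi\sqrt{-1}\lambda(l)}=\chi(l)$ on $L$ and take $\Phi_i=(\cos2\pi\lambda,\sin2\pi\lambda,0)$. Here $\lambda(L)\subset\frac12\mathbb Z$, so $\lambda(\Lambda)\subset\mathbb Z$ and the coordinates are in $R$.

Otherwise $\pi$ is the Klein bottle group and $L$ contains an element with linear part $\rho_1=\mathrm{diag}(1,-1)$. We first bring $L$ to normal form. Conjugating by this element, $\rho_1L_0=L_0$. Moving the origin in the $t$-direction, $L$ contains $a_0(s,t)=(s+p,-t)$. It contains no reflection $(s,t)\mapsto(s,-t+q)$, since reflections have fixed points. For $\tau\in L_0$ the vectors $\tau\pm\rho_1\tau$ lie in $L_0$ and on the axes. As $L_0$ spans $\mathbb R^2$, it meets both axes in infinite cyclic groups, generated by $(2p_0,0)$ and $(0,q_0)$, say. Moreover $\tau\in p_0\mathbb Z\times\frac{q_0}2\mathbb Z$. Since $(p_0,0)$ and $(0,\frac{q_0}2)$ are not in $L_0$, either $L_0$ is generated by $(2p_0,0),(0,q_0)$ (the rectangular case), or by these and $(p_0,\frac{q_0}2)$. From $a_0^2=(2p,0)\in L_0$ we get $p\in p_0\mathbb Z$.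 In the non-rectangular case, composing $a_0$ with $-(p/p_0)$ times the translation $(p_0,\frac{q_0}2)$ gives a reflection in $L$, which is impossible. In the rectangular case $p/p_0$ is odd, since otherwise composing $a_0$ with the translation $(-p,0)\in L_0$ gives a reflection. So after composing with a translation in $L_0$ we may take $p=p_0$. As $L_0$ has index $2$ in $L$, rescaling both coordinates shows that $L$ is generated by
$$a(s,t)=(s+\tfrac12,-t),\qquad b(s,t)=(s,t+1),$$
so $L_0=\mathbb Z^2$ and $\Lambda=2\mathbb Z^2$. (The translation and rescaling carry $R$ to the ring of trigonometric polynomials for the new $\Lambda$.) Now take for $\Phi_i$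

- $(1,0,0)$ if $\chi(a)=\chi(b)=1$;
- $(\cos2\pi s,\ \sin2\pi s,\ 0)$ if $\chi(a)=-1$, $\chi(b)=1$;
- $(\cos\pi t,\ \sin\pi t\cos2\pi s,\ \sin\pi t\sin2\pi s)$ if $\chi(a)=1$, $\chi(b)=-1$;
- $(\sin\pi t,\ \cos\pi t\cos2\pi s,\ \cos\pi t\sin2\pi s)$ if $\chi(a)=\chi(b)=-1$.

All these are $\Lambda$-periodic unit vectors. It suffices to check (6) on generators. The map $a$ changes the sign of $\cos2\pi s$, $\sin2\pi s$ and $\sin\pi t$ and fixes $\cos\pi t$. The map $b$ changes the sign of $\cos\pi t$ and $\sin\pi t$ and fixes functions of $s$. In the third case, for instance, $a$ fixes $\cos\pi t$ and changes two signs in each of the other coordinates, and $b$ changes one sign in each. In the fourth, both $a$ and $b$ change exactly one sign in each coordinate.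

**Step 6: maps for $G_2$.** The purpose is item 2. Put $\varphi_i([e,x])=\chi_i(e)\Phi_i(x)$ on $P_2$. This is well defined, since by (6) $\chi_i(e\psi(l))\Phi_i(x)=\chi_i(e)\Phi_i(lx)$. We have $|\varphi_i|=1$ and $\varphi_i(ep)=\chi_i(e)\varphi_i(p)$. View
$$\mathrm{Ind}_E^{G_2}\chi_i=\{h:G_2\to\mathbb R:\ h(eg)=\chi_i(e)h(g)\},\quad(g'h)(g)=h(gg'),\quad|h|^2=\sum_{E\backslash G_2}|h(g)|^2,$$
and define $\Theta_i(p)(g)=|K_2|^{-1/2}\varphi_i(gp)$. Then $\Theta_i(p)(eg)=\chi_i(e)\Theta_i(p)(g)$, and $(g'\Theta_i(p))(g)=|K_2|^{-1/2}\varphi_i(gg'p)=\Theta_i(g'p)(g)$, so $\Theta_i$ is a $G_2$-map into the unit sphere of $\mathrm{Ind}_E^{G_2}\chi_i\otimes\mathbb R^3$. Extending functions by zero from $G_2$ to $G$ makes $\mathrm{Ind}_E^{G_2}\chi_i$ a $G_2$-subrepresentation of $\mathrm{Ind}_E^G\chi_i$, so this space sits in $(\mathrm{Ind}_E^G\chi_i)^m$, as $m\ge3$. Since $(eh)(g)=h(ge)=h(eg)=\chi_i(e)h(g)$, $E$ acts by $\chi_i$ and the space lies in $\Xi_i$.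

For $g=e\psi(w)$ we have $\varphi_i(g[1,x])=\varphi_i([e,wx])=\chi_i(e)\Phi_i(wx)$. As $\pi$ normalizes $\Lambda$, it acts on $R$. So the coordinates of $\Theta_i([1,x])$, and the entries of $\Theta_i([1,x])\Theta_i([1,x])^T$, lie in $R$. These entries are $L$-invariant, since $\Theta_i([1,lx])=\Theta_i([\psi(l),x])=\psi(l)\Theta_i([1,x])=\chi(l)\Theta_i([1,x])$. So they lie in $R^L$ and are polynomial on $X_1$. The map is $G_2$-equivariant because $\Theta$ is. This completes the "if" half of Theorem B.

## Connected components that are algebraic

To apply $c$ to an algebraic pair we must pass from $X$ to $X^*$. Example 2 warns that a union of components may fail to be algebraic. For $X^*$ it is fine.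

**Lemma 3.** Let $X\subset\Omega$ be a non-singular algebraic $G$ variety of dimension $n$ and $\mu:X\to G_{\mathbb R}(\Xi,k)$ equivariant entire rational. Let $\epsilon_1,\dots,\epsilon_q\in\mathrm{End}(\Xi)$ be projections onto isotypic parts of $\Xi|_E$ and $t_j\in\mathbb Z$. Let $X^*$ be the union of the components of $X$ on which $E$ acts trivially and $\operatorname{tr}(\mu\epsilon_j)=t_j$ for all $j$. Then $X^*$ is a $G$-invariant algebraic subset, open in $X$, and non-singular of dimension $n$ (if non-empty).

**Step 1: the local rings are domains.** The purpose is to control polynomials vanishing on a small open piece of $X$. Let $x\in X$, $\omega=\dim\Omega$, and $p_1,\dots,p_{\omega-n}\in I(X)$ as in the definition. Choose affine functions $q_1,\dots,q_n$ vanishing at $x$ which together with the $p$'s have independent differentials there. Then $\mathcal O=\mathbb R[\Omega]_x/(p_1,\dots,p_{\omega-n})$ is a regular local ring of dimension $n$. So it is a domain and is contained in its completion $\mathbb R[[q_1,\dots,q_n]]$. On the manifold $\{p=0\}$ near $x$ the $q_j$ are coordinates, and taking Taylor series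 of $f|_{\{p=0\}}$ in them is a ring homomorphism $\mathcal O\to\mathbb R[[q]]$, continuous for the powers of the maximal ideals, with $q_j\mapsto q_j$. Modulo each power of the maximal ideal every element of $\mathcal O$ is a polynomial in the $q_j$, so this homomorphism is the inclusion into the completion. Since $\{p=0\}=X$ near $x$, we conclude:
$$\text{a polynomial that vanishes on } X \text{ near } x \text{ is } 0 \text{ in } \mathcal O. \tag{7}$$
In particular $I(X)_x=(p_1,\dots,p_{\omega-n})$ in $\mathbb R[\Omega]_x$, and $\mathcal O$ is the local ring of $X$ at $x$.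

**Step 2: irreducible components.** The purpose is to see that irreducible components are unions of connected components. Since the local ring at each $x\in X$ is a domain, $x$ lies on exactly one irreducible component. So the finitely many irreducible components $X_a$ of $X$ are disjoint, hence open and closed in $X$. Near $x\in X_a$, $\mathcal O$ is a localization of the domain $\mathbb R[\Omega]/I(X_a)$, so this domain injects into $\mathcal O$. With (7): a polynomial that vanishes on a non-empty open subset of $X_a$ vanishes on all of $X_a$.

**Step 3: the conditions defining $X^*$ are polynomial.** If $E$ acts trivially on a connected component $C\subset X_a$ of $X$, then the linear functions given by the coordinates of $ex-x$ vanish on $C$, which is open in $X_a$. So they vanish on $X_a$, and $E$ acts trivially on $X_a$. Hence the union $X_1$ of the components with trivial $E$-action is a union of some of the $X_a$, and is algebraic. On $X_1$, $\mu$ commutes with $E$, hence with $\epsilon_j$. So $\mu\epsilon_j$ is a projection and $\operatorname{tr}(\mu\epsilon_j)$ is integer valued and continuous, thus locally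 constant. So $X^*=\{x\in X_1:\operatorname{tr}(\mu(x)\epsilon_j)=t_j\ \forall j\}$ is algebraic (clear denominators) and open in $X$. It is $G$-invariant because $E$ is central, so that $G$ preserves $X_1$ and commutes with the $\epsilon_j$. Non-singularity is inherited, as $I(X)\subset I(X^*)$ and $X^*$ is open in $X$. $\square$

## Complexification and circle bundles at infinity

**Theorem 4.** Let $(G,E)$ be as in Theorem B, $\Xi$ any orthogonal representation, and $(X,\mu)$ an algebraic pair with $\dim X=2$ and $\mu:X\to G_{\mathbb R}(\Xi,r)$. Then the image of $c(X,\mu)$ in $H_2(BG)$ lies in $TK(G)$.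

Before the proof, here is the plan, with the point at which its naive form breaks. Let $N=X^*/K$ carry the bundle $P_\mu$. Complex solutions of the equations of $X^*$, divided by $K$, give a complex surface $Q$ with a complex conjugation $\sigma$. The involution turns out to fix exactly $N$, and the bundle extends over $Q$. Cut out a tube around $N$ and divide by $\sigma$: the boundary is a circle bundle over $N$. If $Q$ were compact, this would be a compact $4$-manifold bounded by that circle bundle, and a characteristic number argument would give $\langle a,[N]\rangle=0$ for *every* $a\in H^2(N)$ pulled back from $BG$. That is too much, as the following example shows. The surface $Q$ is not compact, and what is lost at infinity must be measured.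

**Example 5.** Let $G=\mathbb Z/4\times\mathbb Z/4$ and $E=2G$. All involutions lie in $E$. Let $\psi:\mathbb Z^2\to G$ be reduction mod $4$, and $P=\mathbb R^2/4\mathbb Z^2\to N=\mathbb R^2/\mathbb Z^2$. Let $x_1,x_2\in H^1(BG)=\mathrm{Hom}(G,\mathbb F_2)$ be the coordinates mod $2$. Then $\alpha=x_1x_2$ takes the value $1$ on the torus $N$. The model of the section on trigonometric models has $L=2\mathbb Z^2$, complex points $\mathbb C^2/2\mathbb Z^2$ and a polynomial map, and dividing by $K$ gives $Q=\mathbb C^2/\mathbb Z^2=(\mathbb C^*)^2$ with $z_j=e^{2\pi\sqrt{-1}x_j}$ and $\sigma(z_j)=1/\bar z_j$. The fixed set is the unit torus $N$. A compactification is $\mathbb P^1\times\mathbb P^1$, with four lines $z_j\in\{0,\infty\}$ added. Near the line $z_1=0$ lies the torus $|z_1|=\epsilon$, $|z_2|=1$, the normal circle bundle over a loop in that line. It is homotopic in $Q$ to $N$, so $\alpha$ takes the value $1$ on it, and $\alpha$ does not extend across the line. The failure is seen on a torus that carries a $G$-bundle.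

The way past this point is that all failures are of this kind: the obstruction to extending $\alpha$ over the added curve is evaluated on circle bundles over loops, which are tori and Klein bottles. So it vanishes if $\alpha$ vanishes on $TK(G)$.

*Proof of Theorem 4.* Since $H^2(BG)=\mathrm{Hom}(H_2(BG),\mathbb F_2)$, it suffices to show: if $\alpha\in H^2(BG)$ vanishes on $TK(G)$, then $\langle a,[N]\rangle=0$, where $N=N_\mu$ and $a\in H^2(N)$ is the pull-back of $\alpha$ under the classifying map of $P_\mu\to N$. By Lemma 3 with $\epsilon_j=e_j$, $t_j=1$, we may replace $X$ by $X^*$. So $E$ acts trivially on $X$, $\mu(X)\subset\mathcal F(\Xi)$ and $N=X/K$. We may assume $X\ne\emptyset$.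

**Step 1: complexification.** The purpose is a complex surface $Q$ with conjugation fixing exactly $N$, and an extension of $P_\mu$ over $Q$. Let $V\subset\Omega_{\mathbb C}$ be the complex zero set of $I(X)$ and $\sigma$ complex conjugation. Then $V\cap\Omega=X$. A real polynomial vanishing on $X$ vanishes on $V$, and so does a complex one, by taking real and imaginary parts. Applied to the coordinates of $ex-x$, this shows that $E$ acts trivially on $V$. So $G$ acts on $V$ through $K$, commuting with $\sigma$. Let $d_0$ be a common denominator of the entries of $\mu$, nowhere zero on $X$. Then $d(x)=\prod_{g\in G}d_0(gx)$ is a $G$-invariant real common denominator, nowhere zero on $X$. Let $U$ be the set of points of $V$ where $V$ is smooth of dimension $2$ and $d\ne0$. It is Zariski open in $V$, defined over $\mathbb R$, and invariant under $K$ and $\sigma$.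

We have $X\subset U$. Indeed, let $x\in X$ and $p_1,\dots,p_{\omega-2}\in I(X)$ be as in the definition of non-singularity, $\omega=\dim\Omega$. By Step 1 of Lemma 3, $I(X)_x=(p_1,\dots,p_{\omega-2})$: for each of finitely many generators $f$ of $I(X)$ there is a polynomial $s$ with $s(x)\ne0$ and $sf\in(p_1,\dots,p_{\omega-2})$. So the ideal of $V$ at $x$, which is generated by $I(X)$, is $(p_1,\dots,p_{\omega-2})$, and $V$ is smooth of dimension $2$ at $x$.

Write $A=\mu$. The entries of $A$ are regular on $U$. Put $A_i=Ae_i$. The following identities hold on $X$, hence on $U$ (multiply by a power of $d$ and use that polynomials vanishing on $X$ vanish on $V$):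
$$A_i^T=A_i,\quad A_i^2=A_i,\quad\operatorname{tr}A_i=1,\quad e_iA_i=A_i,\quad A_i(gx)=gA_i(x)g^{-1}.$$
Moreover $A_i(\bar x)=\overline{A_i(x)}$. So $A_i(x)$ is a complex symmetric idempotent of trace one, hence of rank one. Therefore $A_i(x)=v_iv_i^T$ with $v_i\in\Xi_i\otimes\mathbb C$ unique up to sign, and $v_i^Tv_i=\operatorname{tr}A_i(x)=1$. Let
$$P_U=\{(x,v_1,\dots,v_r):x\in U,\ v_i\in\Xi_i\otimes\mathbb C,\ v_iv_i^T=A_i(x)\}.$$
$P_U\to U$ is a covering: locally $v_i=\pm A_iw/\sqrt{w^TA_iw}$ for a vector $w$ with $w^TA_iw=(v_i^Tw)^2\ne0$. The group $G$ acts on $P_U$ by $g(x,v)=(gx,gv)$ and $\sigma$ by conjugation. The two actions commute, and $E$ is simply transitive on the fibres. Three facts are needed.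

(a) *$G$ acts freely on $P_U$, and $K$ acts freely on $U$.* If $g\ne1$ fixes $(x,v)$, so does $s$ of (2), giving $v_i=-v_i=0$ for some $i$, against $v_i^Tv_i=1$. If $gE$ fixes $x$, then $g(x,v)=e(x,v)$ for some $e\in E$, so $g=e$.

(b) *If $p\in P_U$, $g\in G$ and $\sigma p=gp$, then $g=1$ and $p$ lies over $X$.* We have $p=\sigma gp=g\sigma p=g^2p$, so $g^2=1$ by (a), and $g\in E$ because $E$ contains all involutions. Write $p=(x,v)$. Then $\bar x=gx=x$, so $x\in V\cap\Omega=X$. If $g\ne1$, choose $i$ with $\chi_i(g)=-1$. Then $\bar v_i=-v_i$, so $v_i=\sqrt{-1}\,w$ with $w$ real, and $v_i^Tv_i=-|w|^2\ne1$, a contradiction.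

(c) *Over $x\in X$ all points of $P_U$ are real*, since $A_i(x)$ is a real orthogonal projection of rank one. So $P_U|_X=P_\mu$, with trivial action of $\sigma$.

Let $Q=U/K=P_U/G$. It is Zariski open in the affine variety $V/K$ with coordinate ring $\mathbb R[V]^K$. By (a), $U\to Q$ is étale, so $Q$ is a smooth quasi-projective surface defined over $\mathbb R$, and $P_U\to Q$ is a principal $G$-bundle. If $\sigma$ fixes the point of $Q$ below $p\in P_U$, then $\sigma p=gp$ for some $g\in G$, so $p$ lies over $X$ by (b). With (c), the fixed set of $\sigma$ on $Q$ is $N=X/K$, which is compact, and $P_U|_N=P_\mu$.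

**Step 2: compactification.** The purpose is to add a curve without adding real points. By Hironaka (*Ann. of Math.* 79 (1964)), apply resolution of singularities over $\mathbb R$ to the projective closure of $Q$, with an isomorphism over the smooth locus. It shows that $Q$ is a Zariski open dense subset of a smooth projective surface $T$ over $\mathbb R$. We identify $T$ with its complex points, a closed $4$-manifold with antiholomorphic involution $\sigma$. Let $D=T\setminus Q$, a $\sigma$-invariant Zariski closed subset of dimension $\le1$.

*Claim: $T^\sigma=N$, hence $D\cap T^\sigma=\emptyset$.* Let $y\in T^\sigma$. Choose holomorphic coordinates $z$ centred at $y$ for which $d\sigma_y$ is complex conjugation, and replace them by $\frac12(z+\overline{z\circ\sigma})$. In the new coordinates $\sigma$ is $z\mapsto\bar z$ and $T^\sigma$ is $\mathbb R^2\subset\mathbb C^2$. A holomorphic function that vanishes on a non-empty open subset of $\mathbb R^2$ vanishes identically near it, so the nowhere dense analytic set $D$ contains no such subset. Hence $y$ is in the closure of $T^\sigma\cap Q=N$, which is compact, and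 $y\in N$.

**Step 3: the quotient by conjugation.** The purpose is a compact $4$-manifold $Y$ with controlled boundary, and the bundle on it away from a surface. Let $\nu$ be the normal bundle of $N$ in $T$. Since $T^\sigma=N$ is locally $\mathbb R^2\subset\mathbb C^2$, $\nu$ has rank $2$ and $\sigma$ acts on it by $-1$. Let $D(\nu)\subset Q$ be a small closed tubular neighbourhood, the image of a disc bundle under the exponential map of a $\sigma$-invariant metric. On it $\sigma$ acts by $-1$ in the fibres. Since $\sigma$ is free on $T\setminus\mathrm{int}\,D(\nu)$,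
$$Y=(T\setminus\mathrm{int}\,D(\nu))/\sigma,\qquad\partial Y=S(\nu)/{\pm1}=\mathbb{RP}(\nu)\xrightarrow{\ \pi\ }N$$
is a compact $4$-manifold with boundary a circle bundle over $N$. Let $u\in H^1(Y)$ be the class of the double covering $T\setminus\mathrm{int}\,D(\nu)\to Y$, and $D'=D/\sigma\subset\mathrm{int}\,Y$.

By (a) and (b), $G\times\langle\sigma\rangle$ acts freely on $P_U|_{Q\setminus\mathrm{int}D(\nu)}$. Dividing by $\sigma$ gives a principal $G$-bundle over $Y\setminus D'$ with classifying map $f:Y\setminus D'\to BG$. Put $\alpha_Y=f^*\alpha\in H^2(Y\setminus D')$.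

On the boundary, unique lifting of radial paths identifies $P_U|_{D(\nu)}$ $G$-equivariantly with $D(\nu)\times_NP_\mu$. The involution $\sigma$ maps the radial path of $w$ to that of $-w$, and maps lifted radial paths to lifted radial paths. By (c) it fixes their starting points in $P_\mu$. So $\sigma$ becomes $(w,p)\mapsto(-w,p)$. Hence the bundle restricts on $\mathbb{RP}(\nu)$ to $\pi^*P_\mu$, and $\alpha_Y|_{\partial Y}=\pi^*a$.

**Step 4: $\alpha_Y$ extends to some $\tilde\alpha\in H^2(Y)$.** This is where the hypothesis on $\alpha$ enters. Let $S\subset D$ be the finite $\sigma$-invariant set of singular points and isolated points of $D$. Then $D\setminus S$ is a closed complex one-dimensional submanifold of $T\setminus S$. Put $S'=S/\sigma$, $Y^\circ=Y\setminus S'$, $D^\circ=D'\setminus S'$. As $\sigma$ is free on $D$ by the claim in Step 2, $D^\circ$ is a $2$-dimensional submanifold, closed as a subset of $Y^\circ$ and contained in its interior, and $Y^\circ\setminus D^\circ=Y\setminus D'$.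

First, points do not matter: $H^3(Y,Y\setminus S')=\bigoplus_{S'}H^3(\mathbb R^4,\mathbb R^4\setminus0)=0$, so $H^2(Y)\to H^2(Y^\circ)$ is onto. By the exact sequence of $(Y^\circ,Y^\circ\setminus D^\circ)$ it remains to show $\delta\alpha_Y=0$ in $H^3(Y^\circ,Y^\circ\setminus D^\circ)$.

Choose a tubular neighbourhood of the closed subset $D^\circ$ in $Y^\circ$, with radius a positive function on $D^\circ$, such that the closed disc bundle $B\to D^\circ$ of the normal bundle embeds as well. Excise the complement of the open tube, which is closed and contained in the open set $Y^\circ\setminus D^\circ$, and use the Thom isomorphism with $\mathbb F_2$-coefficients (valid over any paracompact base):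
$$H^3(Y^\circ,Y^\circ\setminus D^\circ)\cong H^3(B,B\setminus D^\circ)\cong H^1(D^\circ)=\mathrm{Hom}(H_1(D^\circ;\mathbb Z),\mathbb F_2).$$
So $\delta\alpha_Y$ is determined by its values on loops $\gamma:S^1\to D^\circ$. Let $(B_\gamma,T_\gamma)$ be the pull-back along $\gamma$ of $B$ and its boundary circle bundle, with the induced map $(B_\gamma,T_\gamma)\to(Y^\circ,Y^\circ\setminus D^\circ)$. By naturality of $\delta$ and of Thom classes, the value on $\gamma$ is the image of $\alpha_Y|_{T_\gamma}$ under $H^2(T_\gamma)\to H^3(B_\gamma,T_\gamma)\cong H^1(S^1)=\mathbb F_2$. Now $T_\gamma$ is a circle bundle over $S^1$ with structure group $O(2)$. Such bundles are classified by $\pi_0(O(2))$, and $T_\gamma$ is a torus or a Klein bottle. Also $\alpha_Y|_{T_\gamma}$ is the pull-back of $\alpha$ under a map $T_\gamma\to BG$. So $\langle\alpha_Y|_{T_\gamma},[T_\gamma]\rangle=0$ because $\alpha$ vanishes on $TK(G)$, that is, $\alpha_Y|_{T_\gamma}=0$. Hence $\delta\alpha_Y=0$.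

**Step 5: the characteristic number.** The purpose is to evaluate $\tilde\alpha u\in H^3(Y)$ on the boundary in two ways. Since $\partial Y$ bounds the compact manifold $Y$, the value is $0$. On the other hand
$$\langle\tilde\alpha u,[\partial Y]\rangle=\langle\pi^*a\cdot u,[\mathbb{RP}(\nu)]\rangle=\langle a\cdot\pi_!(u),[N]\rangle=\langle a,[N]\rangle .$$
Here $\pi_!$ is integration over the fibre, and $\pi_!(u)=1\in H^0(N)$ because $u$ restricts on each fibre circle to the class of the connected double covering $S(\nu_x)\to\mathbb{RP}(\nu_x)$, which is non-zero. So $\langle a,[N]\rangle=0$. $\square$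

**The "only if" half of Theorem B.** If the image of $c\in\mathfrak N_2(BG)$ under (4) is represented by an algebraic pair $(X,\mu)$, then $c(X,\mu)=c$ by Lemma 2, because $c(P/E,\eta_\theta)=[P\to N]$. By Theorem 4 the image of $c$ in $H_2(BG)$ lies in $TK(G)$. Together with the "if" half this proves Theorem B. $\blacksquare$

## A group of order $2^{11}$

We need $(G,E)$ as in Theorem B with $TK(G)\ne H_2(BG)$. The waist argument tells us what to aim for: a genus $2$ surface with $[g_1,g_2]=[g_3,g_4]\ne1$, and enough relations to prevent a class detecting it from being seen on any torus or Klein bottle.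

Let $K=\mathbb F_2^4$ with coordinates $x_1,\dots,x_4$ and basis $u_1,\dots,u_4$, $\ell=x_1+x_2+x_3+x_4$, $E=\mathbb F_2^7$, and consider the bilinear forms on $K$
$$\beta_1=x_1\otimes x_1,\quad\beta_2=\ell\otimes\ell,\quad\beta_3=x_1\otimes x_3,\quad\beta_4=x_1\otimes x_4,$$
$$\beta_5=x_2\otimes x_3,\quad\beta_6=x_2\otimes x_4,\quad\beta_7=x_1\otimes x_2+x_3\otimes x_4.$$
Let $\beta=(\beta_j):K\times K\to E$ and
$$G=E\times K,\qquad(a,u)(b,w)=(a+b+\beta(u,w),\,u+w).$$
Since $\beta$ is bilinear this is a group. It has order $2^{11}$, and $E=E\times0$ is central.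

**Step 1: all involutions lie in $E$.** This makes $(G,E)$ a pair as in Theorem B with $r=7$. We have $(a,u)^2=(\beta(u,u),0)$. Suppose $\beta(u,u)=0$ and write $y_i=x_i(u)\in\mathbb F_2$. Then $\beta_1$ gives $y_1=0$; $\beta_2$ gives $y_2+y_3+y_4=0$; $\beta_5,\beta_6$ give $y_2y_3=y_2y_4=0$; $\beta_7$ gives $y_3y_4=0$. If $y_2=1$, then $y_3=y_4=0$ and $y_2+y_3+y_4=1$, a contradiction. So $y_2=0$ and $y_3=y_4$, and $y_3y_4=0$ gives $y_3=y_4=0$. Hence $u=0$.

**Step 2: relations in $H^2(BG)$.** The cocycle $\beta_j$ represents the corresponding quadratic polynomial in $H^2(BK)=\mathbb F_2[x_1,\dots,x_4]_2$. Pulled back to $G$ it is the coboundary of $(a,u)\mapsto a_j$, by the very formula for the product. Writing $x_i$ also for the pulled back classes, in $H^2(BG)$ we have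
$$x_1^2=0,\quad\ell^2=0,\quad x_1x_3=x_1x_4=x_2x_3=x_2x_4=0,\quad x_1x_2=x_3x_4. \tag{8}$$

**Step 3: $\alpha:=x_1x_2$ vanishes on $TK(G)$.** Let $h:T\to BG$ with $T$ a torus or Klein bottle, and write $x_i$ for $h^*x_i\in H^1(T)$. The pairing $H^1(T)\times H^1(T)\to H^2(T)=\mathbb F_2$ is non-degenerate and $\dim H^1(T)=2$. Suppose $x_1x_2\ne0$. Then $x_1,x_2\ne0$, and $x_1\ne x_2$ since $x_1^2=0$. So $x_1,x_2$ is a basis of $H^1(T)$. By (8) both $x_3$ and $x_4$ are orthogonal to it, so $x_3=x_4=0$ and $x_1x_2=x_3x_4=0$, a contradiction.

**Step 4: a genus $2$ class on which $\alpha$ is $1$.** Let $g_i=(0,u_i)$. For $g,h\in G$ over $u,w\in K$, comparing $gh$ with $hg$ gives $[g,h]=(\beta(u,w)+\beta(w,u),0)$. The symmetric forms $\beta_1,\beta_2$ contribute nothing. The forms $\beta_3,\dots,\beta_6$ are zero on the pairs $u_1,u_2$ and $u_3,u_4$ in either order. The form $\beta_7$ contributes $1$ for both pairs. So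
$$[g_1,g_2]=[g_3,g_4]=(0,\dots,0,1)\in E,\qquad[g_1,g_2][g_3,g_4]=1 .$$
Let $\Sigma$ be the closed orientable surface of genus $2$, $\pi_1(\Sigma)=\langle a_1,b_1,a_2,b_2\mid[a_1,b_1][a_2,b_2]\rangle$. The homomorphism $a_1,b_1,a_2,b_2\mapsto g_1,g_2,g_3,g_4$ defines a principal $G$-bundle $P\to\Sigma$. The classes $x_1,\dots,x_4$ pull back to the basis of $H^1(\Sigma)$ dual to $a_1,b_1,a_2,b_2$, so $\alpha$ takes the value $\langle x_1x_2,[\Sigma]\rangle=1$ on the image of $[P\to\Sigma]$ in $H_2(BG)$. In particular $TK(G)\ne H_2(BG)$.

**Proof of Theorem A for $n=2$.** Let $M=P/E$ and $\zeta=\zeta_P$, a rank $7$ $G$ vector bundle. It has classifying maps, e.g. for $\Xi=\bigoplus_{i=1}^7\mathrm{Ind}_E^G\chi_i$: each $\Xi_i$ has dimension $|K|=16\ge4$, so there is a $G$-map $P\to\prod S(\Xi_i)$ and (3) applies. Now let $\Xi$ be arbitrary and $\eta:M\to G_{\mathbb R}(\Xi,7)$ any classifying map of $\zeta$. Then $c(M,\eta)=[P\to\Sigma]$. If $(M,\eta)$ were cobordant to an algebraic pair $(X,\mu)$, then $c(X,\mu)=[P\to\Sigma]$ by Lemma 2, so its image in $H_2(BG)$ pairs to $1$ with $\alpha$. By Theorem 4 this image lies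 in $TK(G)$, on which $\alpha$ vanishes by Step 3. This is a contradiction. $\blacksquare$

## Products with projective space and regular slices

It remains to prove Theorem A for $n\ge3$. Keep $G,M,P$ from the last section, let $\Xi=\bigoplus_{i\le7}\mathrm{Ind}_E^G\chi_i$, so that $\Xi^E=0$, and let $\eta:M\to G_{\mathbb R}(\Xi,7)$ be a classifying map of $\zeta_P$. To raise the dimension, multiply by a projective space and let the bundle remember the projective coordinate. Put
$$\Xi'=\Xi\oplus\mathbb R^{n-1},\qquad M'=M\times\mathbb{RP}^{n-2},\qquad\eta'(x,l)=\eta(x)\oplus l\in G_{\mathbb R}(\Xi',8),$$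
with $G$ acting trivially on $\mathbb R^{n-1}$ and on $\mathbb{RP}^{n-2}$. Suppose $(W,F)$ is a cobordism from $(M',\eta')$ to an algebraic pair $(X,\mu)$. We slice it down to a cobordism of surfaces.

**Step 1: splitting off the line.** The purpose is to separate the projective coordinate on all of $W$. Let $e_0$ be the projection of $\Xi'$ to $\Xi'^E=\mathbb R^{n-1}$ and $e_1,\dots,e_7$ the projections to the $\chi_i$-isotypic parts. Discard components of $W$ without boundary. Let $W^*,X^*$ be the unions of the components on which $E$ acts trivially and $\operatorname{tr}(Fe_i)=1$, resp. $\operatorname{tr}(\mu e_i)=1$, for $i=0,\dots,7$. As in the proof of Lemma 2, $W^*$ is a cobordism from $M'$ to $X^*$: the traces are locally constant integers where $E$ acts trivially, and $M'$ satisfies all conditions. On $W^*$ we have $F=F_1+F_0$, where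
$$F_0=Fe_0:W^*\to G_{\mathbb R}(\mathbb R^{n-1},1)=\mathbb{RP}^{n-2},\qquad F_1=F-Fe_0:W^*\to\mathcal F(\Xi).$$
$F_0$ is $G$-invariant. By the discussion of $P_{F_1}$, $K$ acts freely on $W^*$, so $F_0$ is a map on the compact manifold $W^*/K$.

**Step 2: slicing the cobordism.** The purpose is a cobordism of two-dimensional pairs. On $M'$, $F_0$ is the projection to $\mathbb{RP}^{n-2}$, and on $X^*$ it is $\mu e_0$. So it is smooth on the boundary. By a homotopy rel boundary make $F_0$, on $W^*/K$, constant along the segments of a collar, so smooth near the boundary. By a further homotopy fixed near the boundary make it smooth everywhere. $F_1$ is not changed. By Sard there is a common regular value $l$ of $F_0$ and of its restriction to the boundary. The preimage of $l$ in $W^*$ is a compact $G$ manifold of dimension $3$, and with $F_1$ it is a cobordism in $\mathfrak N_2^G(G_{\mathbb R}(\Xi,7))$ from $(M,\eta)$ to $(Z,\mu_1|_Z)$, where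
$$Z=\{x\in X^*:\mu(x)e_0=l\},\qquad\mu_1=\mu-\mu e_0 ,$$
and $\mu_1$ is entire rational.

**Step 3: $(Z,\mu_1|_Z)$ is an algebraic pair of dimension $2$, or $Z=\emptyset$.** This is needed to apply Theorem 4. By Lemma 3, $X^*\subset\Omega$ is algebraic and non-singular of dimension $n$ if it is non-empty. Let $d$ be a common denominator of $\mu$ on $X^*$. Then $Z$ is the zero set on $X^*$ of the polynomials $f_{ab}=d\cdot(\mu e_0-l)_{ab}$. So $Z$ is algebraic, it is compact and $G$-invariant, and as the preimage of a regular value it is a $2$-dimensional submanifold. At $z\in Z$ take $p_1,\dots,p_{\dim\Omega-n}\in I(X^*)$ as in the definition of non-singularity. Their differentials span the annihilator of $T_zX^*$. On $T_zX^*$ we have $df_{ab}=d(z)\,d(\mu e_0)_{ab}$, because $(\mu e_0-l)_{ab}$ vanishes at $z$. Since $l$ is a regular value of $\mu e_0:X^*\to\mathbb{RP}^{n-2}\subset\mathrm{End}(\mathbb R^{n-1})$, these functionals span a space of dimension $n-2$. So the $p_j$ together with $n-2$ suitable $f_{ab}$ are $\dim\Omega-2$ elements of $I(Z)$ with independent differentials at $z$. Their common zero set near $z$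 is a $2$-manifold containing the $2$-manifold $Z$, so it equals $Z$ near $z$.

**Step 4: contradiction.** By Lemma 2, $c(Z,\mu_1|_Z)=c(M,\eta)=[P\to\Sigma]$. If $Z=\emptyset$, the left side is $0$, while $\langle\alpha,[P\to\Sigma]\rangle=1$. If $Z\ne\emptyset$, Theorem 4 says that the image of $[P\to\Sigma]$ in $H_2(BG)$ lies in $TK(G)$, on which $\alpha$ vanishes. This again contradicts $\langle\alpha,[P\to\Sigma]\rangle=1$. So the class of $(M',\eta')$ in $\mathfrak N_n^G(G_{\mathbb R}(\Xi',8))$ is not represented by an algebraic pair, and Theorem A is proved. $\blacksquare$
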